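# Monotone identities of conjugation in groups

## Conjugation, the laws (LD) and (LDM), and the identity $x\wedge x=x$

In a group, write $x\wedge y=xyx^{-1}$. Conjugation by $x$ is an automorphism, so it distributes over every operation defined from the product, in particular over $\wedge$ itself:
$$x\wedge(y\wedge z)=(x\wedge y)\wedge(x\wedge z).\tag{LD}$$
If we keep the product as well, there are the identities
$$x\wedge(yz)=(x\wedge y)(x\wedge z),\quad (xy)\wedge z=x\wedge(y\wedge z),\quad (x\wedge y)\,x=xy,\quad x\wedge 1=1,\quad 1\wedge x=x,\tag{LDM}$$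
together with the monoid axioms for $(\cdot,1)$. A system satisfying these is an LD-monoid, and every group with its conjugation is one; for instance $(x\wedge y)x=xyx^{-1}x=xy$. Also (LD) follows from (LDM):
$$x\wedge(y\wedge z)=(xy)\wedge z=((x\wedge y)x)\wedge z=(x\wedge y)\wedge(x\wedge z).\tag{1}$$

Which identities does conjugation satisfy in all groups? The answer one would first guess is: those that follow from (LDM), and no others. Let us test it on the shortest case there is, one variable and one operation. In every group $x\wedge x=xxx^{-1}=x$. Does this follow from (LDM)? Take the two-element set $\{1,a\}$ with unit $1$, $a\cdot a=a$, and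
$$1\wedge 1=1,\qquad 1\wedge a=a,\qquad a\wedge 1=1,\qquad a\wedge a=1 .$$
The product is a monoid. Here $a\wedge(\cdot)$ is constantly $1$ and $1\wedge(\cdot)$ is the identity map, so:

- $x\wedge(yz)=(x\wedge y)(x\wedge z)$ reads $1=1\cdot 1$ if $x=a$, and $yz=yz$ if $x=1$;
- $(xy)\wedge z=x\wedge(y\wedge z)$: if $x=a$ or $y=a$ then $xy=a$ and both sides are $1$; if $x=y=1$ both sides are $z$;
- $(x\wedge y)x=xy$: for $x=a$ it reads $1\cdot a=a\cdot y$, which is true since $ay=a$; for $x=1$ it reads $y=y$;
- $x\wedge 1=1$ and $1\wedge x=x$ are in the table.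

So this is an LD-monoid, and $a\wedge a=1\neq a$. The first guess is false: $x\wedge x=x$ holds in all groups and is not a consequence of (LDM).

One can ask whether the guess becomes true for a restricted family of identities. The restriction studied here is called monotonicity. That the guess is true under this restriction is Conjecture $\tilde A$ of "A Conjecture About Conjugacy In Free Groups" (https://dehornoy.lmno.cnrs.fr/Papers/Dfy.pdf), and these notes prove it.

## Iterated left divisors of $x_1\wedge\cdots\wedge x_m$

Let $V=\{x_1,x_2,\dots\}$ be an infinite set of variables. Let $T$ be the set of terms built from $V$ with $\wedge$, and $T^*$ the set of terms built from $V$ and $1$ with $\cdot$ and $\wedge$. Write $=_{LD}$ and $=_{LDM}$ for provable equality. Let $\Lambda=T/(\mathrm{LD})$ be the free LD-system on $V$, let $\tilde\Lambda=T^*/(\mathrm{LDM})$ be the free LD-monoid, and let $[t]\in\Lambda$ be the class of $t\in T$. Missing brackets are added on the right: $x_1\wedge\cdots\wedge x_m=x_1\wedge(x_2\wedge(\cdots\wedge x_m))$.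

**Definition (iterated left divisibility).** In $\Lambda$, write $a\sqsubset b$ if $b=(\cdots((a\wedge c_1)\wedge c_2)\cdots)\wedge c_p$ for some $p\ge1$ and $c_1,\dots,c_p\in\Lambda$. Write $a\sqsubseteq b$ if $a\sqsubset b$ or $a=b$.

The relation $\sqsubset$ is transitive. In $x_1\wedge(x_2\wedge x_3)$ one sees the left divisor $x_1$; rewriting the element as $(x_1\wedge x_2)\wedge(x_1\wedge x_3)$ by (LD), one sees also $x_1\wedge x_2$.

**Definition (monotone).** An element $a\in\Lambda$ is monotone if $a\sqsubseteq x_{i_1}\wedge\cdots\wedge x_{i_m}$ for some distinct variables $x_{i_1},\dots,x_{i_m}$. A term $t\in T$ is LD-monotone if $[t]$ is monotone.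

**Definition (the term $t^-$).** Every $t\in T$ can be written uniquely as $t=t_1\wedge(t_2\wedge(\cdots\wedge(t_k\wedge x)))$ with $k\ge0$ and $x\in V$. Put $t^-=t_1\cdot t_2\cdots t_k\in T^*$, with $t^-=1$ if $k=0$. We call $t_1,\dots,t_k$ the factors of $t^-$. A term of $T^*$ is LDM-monotone if it is $t^-$ for some LD-monotone $t\in T$. An identity is LDM-monotone if both of its sides are.

For example $(x\wedge(y\wedge z))^-=x\cdot y$ and $((x\wedge y)\wedge(x\wedge z))^-=(x\wedge y)\cdot x$. The two terms are LD-equal, and their $^-$ versions are the two sides of the law $(x\wedge y)x=xy$.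

Let $F$ be the free group on $V$, and let $\mathrm{ev}$ evaluate terms of $T$ and $T^*$ in $F$, with $x\mapsto x$ for $x\in V$ and $a\wedge b=aba^{-1}$. Any assignment of the variables in a group extends to a homomorphism from $F$, so an identity $u=v$ holds in all groups if and only if $\mathrm{ev}(u)=\mathrm{ev}(v)$.

**Conjecture $\tilde A$.** Every LDM-monotone identity that holds in every system $(G,\cdot,\wedge)$, where $(G,\cdot)$ is a group, is a consequence of (LDM).

Let us try small $m$ by hand.

*$m=1$ and $m=2$.* The law (LD) applies only to terms with at least three leaves. So the only term LD-equal to $x_1\wedge x_2$ is $x_1\wedge x_2$ itself, and its left divisors are $x_1$ and $x_1\wedge x_2$. The LDM-monotone terms obtained are $1$ and single variables, and between these only $1=1$ and $x=x$ hold in all groups. But notice that $x=(x\wedge y)^-=(x\wedge y')^-$ for any $y,y'$ different from $x$. So $t^-=t'^-$ can hold although $t\neq_{LD}t'$: indeed $x\wedge y\ne_{LD}x\wedge y'$ when $y\neq y'$, because both sides of (LD) contain the same variables, so the set of variables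 of a term is an LD-invariant.

*$m=3$.* Here it becomes interesting. Put
$$u_0=x_1,\qquad u_1=x_1\wedge x_2,\qquad u_{n+2}=u_{n+1}\wedge u_n .$$
In $\Lambda$ we have, for all $n\ge0$,
$$x_1\wedge x_2\wedge x_3=u_{n+1}\wedge(u_n\wedge x_3).\tag{2}$$
For $n=0$ this is (LD). And $u_{n+1}\wedge(u_n\wedge x_3)=(u_{n+1}\wedge u_n)\wedge(u_{n+1}\wedge x_3)=u_{n+2}\wedge(u_{n+1}\wedge x_3)$ gives the induction step. So
$$u_0\sqsubset u_1\sqsubset u_2\sqsubset\cdots\qquad\text{and}\qquad u_n\sqsubset x_1\wedge x_2\wedge x_3\ \text{ for all } n,\tag{3}$$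
an infinite ascending chain below one short element. (For $n\ge 1$ the last relation is read off (2); for $n=0$ it is clear.)

Each $u_n$ is also LDM-monotone. For $n=0$, $u_0=(x_1\wedge x_2)^-$. For $n\ge1$ the leftmost variable of $u_{n-1}$ is $x_1$, so $x_1\sqsubset u_{n-1}\wedge x_3$. Since $d\wedge(\cdot)$ distributes over $\wedge$, $a\sqsubset b$ implies $d\wedge a\sqsubset d\wedge b$. Thus $u_n\wedge x_1\sqsubset u_n\wedge(u_{n-1}\wedge x_3)=x_1\wedge x_2\wedge x_3$, and $u_n=(u_n\wedge x_1)^-$.

Do any of the identities $u_n=u_{n'}$ hold in all groups? In a group put $g=x_1x_2$. Then $u_1u_0=g$, and $u_{n+2}u_{n+1}=u_{n+1}u_nu_{n+1}^{-1}u_{n+1}=u_{n+1}u_n$, so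
$$u_{n+1}u_n=g,\qquad u_{n+2}=u_{n+1}u_nu_{n+1}^{-1}=gu_ng^{-1},\qquad u_{2M}=g^Mx_1g^{-M},\quad u_{2M+1}=g^Mx_1x_2x_1^{-1}g^{-M}.\tag{4}$$
In $F$ the last two words are reduced, so $\mathrm{ev}(u_n)$ has length $2n+1$. Hence no identity $u_n=u_{n'}$ with $n\ne n'$ holds in all groups, as the conjecture predicts. But in a finite group of order $M$ we have $g^M=1$, and $u_{2M}=u_0$ does hold there. The assertion is therefore about free groups.

The two tests suggest the exact statement.

**Theorem 1.** Let $t,t'\in T$ be LD-monotone. The following are equivalent: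

1. $t^-=_{LDM}t'^-$;
2. $t^-=t'^-$ holds in every group;
3. either $t=_{LD}t'$, or there are distinct variables $x_1,\dots,x_m,y,y'$ ($m\ge0$) with $t=_{LD}x_1\wedge\cdots\wedge x_m\wedge y$ and $t'=_{LD}x_1\wedge\cdots\wedge x_m\wedge y'$.

The implication (2)⇒(1) is Conjecture $\tilde A$, so Conjecture $\tilde A$ is true.

For a finite sequence $X=(x_1,\dots,x_N)$ of distinct variables (any $N$ variables of $V$, renamed for convenience) we put $C_i(X)=x_1\wedge\cdots\wedge x_i$, and use the same symbol for its class.

## Left subterms and the comparability of left divisors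

A term $t$ is a left subterm of $(\cdots(t\wedge s_1)\cdots)\wedge s_p$ for $p\ge0$, and a proper one if $p\ge1$. The left subterms of a given term form a chain: they are found by going down its left branch. Choosing representatives of the $c_i$ in the definition of $\sqsubset$, we see that $[t]\sqsubseteq[u]$ if and only if some term LD-equal to $u$ has $t$ as a left subterm, and $[t]\sqsubset[u]$ if and only if some term LD-equal to $u$ has $t$ as a proper left subterm.

The first lemma says that the passage from $t$ to $t^-$ respects LD-equality. It gives the easy half of Theorem 1.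

**Lemma 1.** If $t=_{LD}s$, then $t$ and $s$ have the same rightmost variable, $t^-=_{LDM}s^-$, and hence $\mathrm{ev}(t^-)=\mathrm{ev}(s^-)$.

*Proof.* It suffices to treat one application of (LD), in either direction, to $t=t_1\wedge(\cdots(t_k\wedge x))$. The rightmost variable does not change. If the subterm replaced lies inside some $t_i$, then $t_i$ becomes an LD-equal term, and this is an equality modulo (LDM) by (1). Otherwise the subterm replaced is $t_i\wedge(t_{i+1}\wedge c)$ for some $i$, where $c$ is the rest of the right branch. The replacement changes the consecutive factors $(t_i,t_{i+1})=(a,b)$ into $(a\wedge b,a)$, or $(a\wedge b,a)$ into $(a,b)$. Since $ab=(a\wedge b)a$ belongs to (LDM), the product does not change modulo (LDM). The last claim holds because $F$ is an LD-monoid. $\square$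

The second lemma says that two left divisors of the same element are comparable. It is known (P. Dehornoy, *Free distributive groupoids*, J. Pure Appl. Algebra 61 (1989)); here is a full proof.

**Lemma 2.** If $[t],[t']\sqsubseteq c$ in $\Lambda$, then $[t]\sqsubset[t']$, $[t]=[t']$ or $[t']\sqsubset[t]$.

*Proof.* Let $\to$ be one replacement of a subterm $a\wedge(b\wedge c)$ by $(a\wedge b)\wedge(a\wedge c)$, and let $\Rightarrow$ be its reflexive–transitive closure; if $t\Rightarrow t'$, we call $t'$ an expansion of $t$.

**Step 1: an upper bound for all one-step expansions.** The purpose is to show that LD-equal terms have a common expansion. Let $s\star t$ be $t$ with each leaf $y$ replaced by $s\wedge y$; so $s\star y=s\wedge y$ and $s\star(t_1\wedge t_2)=(s\star t_1)\wedge(s\star t_2)$. Define $\partial x=x$ for a variable and $\partial(s\wedge t)=\partial s\star\partial t$. For example $\partial(y\wedge z)=y\wedge z$ and $\partial(x\wedge(y\wedge z))=x\star(y\wedge z)=(x\wedge y)\wedge(x\wedge z)$. We check six facts.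

(i) $s\wedge t\Rightarrow s\star t$. Induction on $t$. For a leaf the two are equal. Otherwise $s\wedge(t_1\wedge t_2)\to(s\wedge t_1)\wedge(s\wedge t_2)\Rightarrow(s\star t_1)\wedge(s\star t_2)=s\star(t_1\wedge t_2)$.

(ii) If $s\Rightarrow s'$ and $t\Rightarrow t'$, then $s\star t\Rightarrow s'\star t'$. Expanding each copy of $s$ gives $s\star t\Rightarrow s'\star t$. The map $s'\star(\cdot)$ commutes with $\wedge$, so it carries a replacement $a\wedge(b\wedge c)\to(a\wedge b)\wedge(a\wedge c)$ to a replacement of the same form. Hence $s'\star t\Rightarrow s'\star t'$.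

(iii) $t\Rightarrow\partial t$. Induction: $t_1\wedge t_2\Rightarrow\partial t_1\wedge\partial t_2\Rightarrow\partial t_1\star\partial t_2$ by (i).

(iv) $s\star(t\star u)\Rightarrow(s\star t)\star(s\star u)$. The left side is $u$ with each leaf $y$ replaced by $s\star(t\wedge y)=(s\star t)\wedge(s\wedge y)$. The right side is $u$ with each leaf $y$ replaced by $(s\star t)\star(s\wedge y)=((s\star t)\star s)\wedge((s\star t)\wedge y)$. And
$$(s\star t)\wedge(s\wedge y)\to((s\star t)\wedge s)\wedge((s\star t)\wedge y)\Rightarrow((s\star t)\star s)\wedge((s\star t)\wedge y)$$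
by (i).

(v) If $t\to t'$, then $t'\Rightarrow\partial t$. If the replacement is at the root, $t=a\wedge(b\wedge c)$, then by (iii), (i) and (ii)
$$t'=(a\wedge b)\wedge(a\wedge c)\Rightarrow(\partial a\star\partial b)\wedge(\partial a\star\partial c)=\partial a\star(\partial b\wedge\partial c)\Rightarrow\partial a\star(\partial b\star\partial c)=\partial t .$$
If $t=t_1\wedge t_2$ and the replacement is inside $t_1$, giving $t_1'$, then by induction and (iii) $t'=t_1'\wedge t_2\Rightarrow\partial t_1\wedge\partial t_2\Rightarrow\partial t_1\star\partial t_2=\partial t$. The case of $t_2$ is the same.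

(vi) If $t\to t'$, then $\partial t\Rightarrow\partial t'$. At the root this is (iv) for $\partial a,\partial b,\partial c$: $\partial a\star(\partial b\star\partial c)\Rightarrow(\partial a\star\partial b)\star(\partial a\star\partial c)$. Elsewhere use induction and (ii).

**Step 2: confluence.** If $t$ expands to $t'$ in $n$ steps, then $t'\Rightarrow\partial^nt$. This is clear for $n=0$. If $t''$ is reached in $n-1$ steps and $t''\to t'$, then $t'\Rightarrow\partial t''$ by (v), and $t''\Rightarrow\partial^{n-1}t$ gives $\partial t''\Rightarrow\partial^nt$ by (vi). Now let $t',t''$ be expansions of $t$ in $n'$ and $n''$ steps and put $n=\max(n',n'')$. By (iii) both expand to $\partial^nt$. So $\Rightarrow$ is confluent. By induction on the length of a chain of replacements in either direction, LD-equal terms have a common expansion.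

**Step 3: left subterms survive expansion.** We need that if $s$ is a left subterm of $u$ and $u\to u'$, then $u'$ has a left subterm $s'$ with $s\Rightarrow s'$. If the replaced subterm lies inside $s$ (or is $s$), take for $s'$ the result of the replacement in $s$. If it is disjoint from $s$, take $s'=s$. Otherwise it properly contains $s$. Then it is itself a left subterm $a\wedge(b\wedge c)$ of $u$, and $s$ is a left subterm of $a$. Since $a$ is a left subterm of $(a\wedge b)\wedge(a\wedge c)$, we may take $s'=s$.

**Step 4: conclusion.** Let $t,t'$ be left subterms of $u,u'$ with $[u]=[u']=c$. Take a common expansion $w$ of $u$ and $u'$. By Step 3 it has left subterms $s=_{LD}t$ and $s'=_{LD}t'$. The left subterms of $w$ form a chain: $s=s'$, or one is a proper left subterm of the other. This is the claim. $\square$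

The third lemma collects what we need about the special elements $C_i(X)$.

**Lemma 3.** (a) $C_i(X)\sqsubseteq C_N(X)$ for $i\le N$. (b) If $[t]\sqsubset C_i(X)$, then $x_i$ does not occur in $t$.

*Proof.* (a) If $i<N$, then $x_i\sqsubset x_i\wedge(x_{i+1}\wedge\cdots\wedge x_N)$. As noted, $a\sqsubset b$ implies $d\wedge a\sqsubset d\wedge b$, because $d\wedge((\cdots(a\wedge c_1)\cdots)\wedge c_p)=(\cdots((d\wedge a)\wedge(d\wedge c_1))\cdots)\wedge(d\wedge c_p)$. Apply this with $d=x_{i-1},\dots,x_1$ in turn.

(b) The property "$x_i$ occurs exactly once, as the rightmost leaf" is preserved by (LD) in both directions. Suppose a term has it and a subterm $a\wedge(b\wedge c)$ containing $x_i$ is replaced. Then $x_i$ is the rightmost leaf of $c$ and does not occur in $a$ or $b$, so after the replacement it again occurs once, rightmost. Suppose a subterm $(a\wedge b)\wedge(a\wedge c)$ containing $x_i$ is replaced. Then $x_i$ is the rightmost leaf of $c$; it is not in $a$, which occurs twice, nor in $b$; again the property persists. If the replaced subterm does not contain $x_i$, nothing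 happens to $x_i$. The property holds for $C_i(X)$, hence for every term LD-equal to it. A proper left subterm does not contain the rightmost leaf, so $x_i$ does not occur in it. $\square$

## Word length and plain fixed points along the chain $u_0\sqsubset u_1\sqsubset u_2\sqsubset\cdots$

Suppose first that $[t]$ and $[t']$ lie below the same $C_N(X)$, that $\mathrm{ev}(t^-)=\mathrm{ev}(t'^-)$, and that $t\neq_{LD}t'$. By Lemma 2 we may assume $[t]\sqsubset[t']$. To reach a contradiction we look for a quantity that is LD-invariant, can be computed in the free group, and increases strictly along $\sqsubset$.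

The first candidate is the length of a reduced word. It fails on the chain (3). All $u_n$ lie below $C_3=x_1\wedge x_2\wedge x_3$, but $\mathrm{ev}(u_n)$ has length $2n+1$, while $\mathrm{ev}(C_3)=x_1x_2x_3x_2^{-1}x_1^{-1}$ has length $5$. For $\mathrm{ev}(t^-)$ it is no better. If $x$ is the rightmost variable of $u_n$ and $w=\mathrm{ev}(u_n^-)$, then $\mathrm{ev}(u_n)=wxw^{-1}$, so $w$ has length at least $n$, whereas $\mathrm{ev}(C_3^-)=x_1x_2$. In fact no integer-valued quantity can work: a strictly increasing integer sequence has no upper bound, and (3) is an infinite chain with an upper bound. A real number in a bounded interval is possible.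

Real numbers come from actions on the line. Let the group act on $\mathbb R$ by increasing bijections, with $x_i$ fixing a point $P_i$. Since $aba^{-1}$ fixes $a(q)$ whenever $b$ fixes $q$, put $q_{x_i}=P_i$ and $q_{a\wedge b}=a(q_b)$, where $a$ acts through $\mathrm{ev}(a)$. Then $\mathrm{ev}(t)$ fixes $q_t$, and $q$ is LD-invariant: both sides of (LD) receive $ab(q_c)=aba^{-1}(a(q_c))$. Is it monotone along $\sqsubset$? Say $P_2<P_1$. Then
$$q_{u_1}=x_1(P_2)<x_1(P_1)=P_1=q_{u_0},\qquad q_{u_2}=u_1(q_{u_0})>u_1(q_{u_1})=q_{u_1}.$$
The label goes down from $u_0$ to $u_1$ and up from $u_1$ to $u_2$. If $P_2>P_1$, it goes up and then down; if $P_1=P_2$, it does not move. So whatever the action, the plain label is not monotone even on $u_0\sqsubset u_1\sqsubset u_2$. The cause is visible: $a(q_b)$ stays on the same side of $q_a$ as $q_b$ was, and $q_b$ may be on either side.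

The way past this is to give each $a$ a second fixed point that lies below all labels. Let all maps commute with $r\mapsto r+1$. Then $a$ fixes $p_a$ and also $p_a-1$. If all labels lie in $(0,1)$, then $p_a-1<0<p_b$, so $a(p_b)>p_a-1$ no matter on which side of $p_a$ the point $p_b$ is, and $a(p_b)+1>p_a$. So we take $a(p_b)+1$ as the label of $a\wedge b$. The price is that labels must be shown to stay below $1$. For $x\wedge x$ they do not: the label is $x(P_x)+1=P_x+1>1$. The term $x\wedge x$ is exactly the one that gave the bad identity.

## Labels $p_t$ and admissible terms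

**Standing assumption (A).** $X$ is a finite sequence of distinct variables. The free group $F(X)$ acts on $\mathbb R$ by increasing bijections commuting with $r\mapsto r+1$. Each $x\in X$ fixes a point $P_x\in(0,1)$.

All terms in this section are over $X$. We write $a(r)$ for $\mathrm{ev}(a)(r)$, and define
$$p_x=P_x,\qquad p_{a\wedge b}=a(p_b)+1 .\tag{5}$$
Since the maps commute with $r\mapsto r+1$, if $t=t_1\wedge(\cdots\wedge(t_k\wedge x))$ then
$$p_t=t_1\cdots t_k(P_x)+k=\mathrm{ev}(t^-)(P_x)+k .\tag{6}$$
Also $\mathrm{ev}(t)$ fixes $p_t$, and hence every point of $p_t+\mathbb Z$: inductively, $aba^{-1}(a(p_b)+1)=ab(p_b)+1=a(p_b)+1$. Two consequences will be used again and again: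
$$p_a<1,\ p_b>0\ \Longrightarrow\ p_{a\wedge b}>p_a;\qquad\qquad p_a>0,\ p_{a\wedge b}<1\ \Longrightarrow\ p_b<p_a .\tag{7}$$
For the first: $p_a-1<0<p_b$, so $p_a-1=a(p_a-1)<a(p_b)$. For the second: $a(p_b)<0<p_a=a(p_a)$, and $a$ is increasing.

**Definition (admissible).** A term $t$ is admissible if $p_s<1$ for every subterm $s$ of $t$, including $t$ itself.

Every variable is admissible, and $x\wedge x$ is never admissible. By (7), if $P_y\ge P_x$ then $p_{x\wedge y}\geq 1$ and $x\wedge y$ is not admissible.

The next lemma shows that the upper bound in the definition already gives a lower bound and the growth we want.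

**Lemma 4.** If $t$ is admissible, then $p_s\in(0,1)$ for every subterm $s$ of $t$, and $p_a<p_{a\wedge b}$ for every subterm $a\wedge b$. Hence $p_s<p_t$ for every proper left subterm $s$ of $t$.

*Proof.* Induction on the subterm. For a variable, $P_x\in(0,1)$. If $p_a,p_b\in(0,1)$, then (7) gives $p_{a\wedge b}>p_a>0$, and $p_{a\wedge b}<1$ by assumption. The last claim follows by going down the left branch. $\square$

Now the label must not depend on the term chosen in an LD-class, and neither must admissibility. The second point is what makes the label usable, since the intermediate terms of an LD-derivation are out of our control.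

**Lemma 5.** If $t=_{LD}t'$ (both over $X$), then $p_t=p_{t'}$, and $t$ is admissible if and only if $t'$ is.

*Proof.* It suffices to consider one replacement between $a\wedge(b\wedge c)$ and $(a\wedge b)\wedge(a\wedge c)$ inside a larger term; the set of variables does not change, so all terms stay over $X$.

**Step 1: labels of the replaced subterm and of all larger subterms agree.** Both sides have the same $\mathrm{ev}$, and the same label:
$$a(b(p_c)+1)+1=ab(p_c)+2=aba^{-1}\big(a(p_c)+1\big)+1 .$$
Since $p_{d\wedge e}$ depends only on $\mathrm{ev}(d)$ and $p_e$, the labels of all larger subterms are unchanged. In particular $p_t=p_{t'}$.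

**Step 2: what remains for admissibility.** The subterms disjoint from the replaced one are the same in $t$ and $t'$. Inside it, both sides contain the subterms of $a,b,c$. One side has in addition $b\wedge c$; the other has $a\wedge b$ and $a\wedge c$. So assume that $a,b,c$ are admissible and that the common label of the two sides, $p_{a\wedge(b\wedge c)}$, is less than $1$. By Lemma 4, $p_a,p_b,p_c\in(0,1)$. We must show that $p_{b\wedge c}<1$ if and only if $p_{a\wedge b}<1$ and $p_{a\wedge c}<1$.

**Step 3: from $b\wedge c$ to $a\wedge b$ and $a\wedge c$.** Assume $p_{b\wedge c}<1$. By (7), $p_c<p_b<p_{b\wedge c}$. Apply the increasing map $a$ and add $1$: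
$$p_{a\wedge c}<p_{a\wedge b}<p_{a\wedge(b\wedge c)}<1 .$$

**Step 4: from $a\wedge b$ and $a\wedge c$ to $b\wedge c$.** From $p_a>0$ and $p_{a\wedge(b\wedge c)}<1$ we get $p_{b\wedge c}<p_a<1$ by (7). $\square$

Suppose now that $s$ is admissible and $t$ is a proper left subterm of $s$. By Lemma 4, $p_t<p_s$, both in $(0,1)$. Does $\mathrm{ev}(t^-)=\mathrm{ev}(s^-)=w$ contradict this? Not immediately. By (6), $p_t=w(P_x)+k$ and $p_s=w(P_z)+k'$, where $x,z$ are the rightmost variables of $t$ and $s$; the same map is applied to two points that may be different, so the inequality $p_t<p_s$ may just reflect $P_x<P_z$. We must use more of the structure of $s$: peel off its first factor $s_0$, and compare $p_t$ with $p_{s_0}$ instead of $p_s$.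

**Lemma 6.** If $s$ is admissible and $t$ is a proper left subterm of $s$, then $\mathrm{ev}(t^-)\neq\mathrm{ev}(s^-)$.

*Proof.* Suppose $w=\mathrm{ev}(t^-)=\mathrm{ev}(s^-)$.

**Step 1: $t^-$ and $s^-$ have the same number of factors.** Each factor is a term of $T$, so it evaluates to a conjugate of a variable and has exponent sum $1$. So the exponent sum of $w$ is the number of factors of $t^-$ and also of $s^-$; call it $k$. Since $s$ has a proper left subterm, it is not a variable, and $k\ge1$. Write $s^-=s_0\cdot s_2\cdots s_k$, where $s_0$ is the left factor of $s$. Then $t$ is a left subterm of $s_0$, possibly $s_0$ itself, so $p_t\le p_{s_0}$ by Lemma 4. Let $x$ be the rightmost variable of $t$. By (6), $p_t=w(P_x)+k$.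

**Step 2: the factors $s_2,\dots,s_k$ do not push $P_x$ down too far.** Put
$$r=s_2\cdots s_k(P_x)+(k-1).$$
We claim $r>0$. Let $\gamma=\mathrm{ev}(s_j)$ for some $j\ge 2$. It fixes $p_{s_j}\in(0,1)$, hence also $p_{s_j}-1\in(-1,0)$. If $\rho\ge0$, then $\gamma(\rho)>\gamma(p_{s_j}-1)=p_{s_j}-1>-1$. By commutation with $r\mapsto r+1$, if $\rho>-i$ with $i\in\{0,1,2,\dots\}$, then $\gamma(\rho)=\gamma(\rho+i)-i>-i-1$. Start from $P_x>0$ and apply the $k-1$ maps $s_k,\dots,s_2$: the result is greater than $-(k-1)$.

**Step 3: the contradiction.** By commutation, $s_0(r)=s_0s_2\cdots s_k(P_x)+k-1=w(P_x)+k-1$. Since $r>0>p_{s_0}-1$,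
$$p_t=w(P_x)+k=s_0(r)+1>s_0(p_{s_0}-1)+1=p_{s_0}\ge p_t,$$
which is impossible. $\square$

## An action for which $x_1\wedge\cdots\wedge x_N$ is admissible

Let $X=(x_1,\dots,x_N)$. By (7), admissibility of $x_i\wedge x_{i+1}$ forces $P_{i+1}<P_i$, so the fixed points must be placed in decreasing order. We also want $x_i$ to send everything to the left of a point $\alpha_i$ just below $P_i$ to a place just above $P_i-1$. Choose
$$0<\alpha_N<P_N<\beta_N<\alpha_{N-1}<P_{N-1}<\beta_{N-1}<\cdots<\alpha_1<P_1<\beta_1<1 .\tag{8}$$
Then $P_i-1<\beta_i-1<0<\alpha_i<P_i$. Choose an increasing bijection $\psi_i:(P_i-1,P_i)\to\mathbb R$ with $\psi_i(\beta_i-1)=0$ and $\psi_i(\alpha_i)=1$. Let $x_i$ act on $(P_i-1,P_i)$ by $r\mapsto\psi_i^{-1}(\psi_i(r)-1)$, let it fix $P_i$, and extend it to $\mathbb R$ so that it commutes with $r\mapsto r+1$. This is an increasing bijection of $\mathbb R$. Since $F(X)$ is free on $X$, we obtain an action satisfying (A) with $P_{x_i}=P_i$. The map $x_i$ moves every point of $(P_i-1,P_i)$ to the left, so its fixed points are exactly $P_i+\mathbb Z$. As $x_i(\alpha_i)=\beta_i-1$,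
$$x_i\big((P_i-1,\alpha_i)\big)=(P_i-1,\beta_i-1),\qquad x_i^{-1}\big([\beta_i-1,P_i)\big)=[\alpha_i,P_i).\tag{9}$$

**Lemma 7.** For $i\le n\le N$ we have $p_{x_i\wedge\cdots\wedge x_n}\in[P_i,\beta_i)$. Hence $C_N(X)$ is admissible.

*Proof.* Descending induction on $i$. For $i=n$ the value is $P_n$. For $i<n$ put $q=p_{x_{i+1}\wedge\cdots\wedge x_n}$. By induction $q\in[P_{i+1},\beta_{i+1})\subset(0,\alpha_i)\subset(P_i-1,\alpha_i)$. By (9), $x_i(q)\in(P_i-1,\beta_i-1)$, so $x_i(q)+1\in(P_i,\beta_i)$. Every subterm of $C_N(X)$ is a variable or of the form $x_i\wedge\cdots\wedge x_N$, so all labels are less than $1$. $\square$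

From here on, labels for a given $X$ refer to this action.

**Corollary 8.** Let $t,t'$ be terms with $[t],[t']\sqsubseteq C_N(X)$.

(a) $t,t'$ are terms over $X$ and are admissible. If $[t]\sqsubset[t']$, then $p_t<p_{t'}$.

(b) If $\mathrm{ev}(t^-)=\mathrm{ev}(t'^-)$, then $t=_{LD}t'$.

*Proof.* (a) The term $t$ is a left subterm of some term LD-equal to $C_N(X)$. That term is over $X$, since the set of variables is an LD-invariant, and it is admissible by Lemmas 5 and 7. Subterms of admissible terms are admissible, so $t$ is admissible; likewise $t'$. If $[t]\sqsubset[t']$, choose $s=_{LD}t'$ having $t$ as a proper left subterm. By Lemma 5, $s$ is admissible and $p_s=p_{t'}$. By Lemma 4, $p_t<p_s$.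

(b) Suppose $t\ne_{LD}t'$. By Lemma 2 we may assume $[t]\sqsubset[t']$. Take $s$ as in (a). By Lemma 1, $\mathrm{ev}(s^-)=\mathrm{ev}(t'^-)=\mathrm{ev}(t^-)$, contradicting Lemma 6. $\square$

Let us look at the chain again, with $N=3$. We have $p_{u_{n+2}}=u_{n+1}(p_{u_n})+1$, and $u_n$ fixes $p_{u_n}$, so by (4)
$$p_{u_{n+2}}=u_{n+1}u_n(p_{u_n})+1=g(p_{u_n})+1,\qquad g=x_1x_2 .$$
By Corollary 8(a) and (3), $p_{u_0}<p_{u_1}<p_{u_2}<\cdots<p_{C_3}<1$: the infinite chain is realized as an increasing bounded sequence of reals.

We can also settle the bad example. The only terms $t$ with $t^-=x\wedge x$ are $(x\wedge x)\wedge y$ with $y\in V$. If one were LD-monotone, it would be admissible for some action as above by Corollary 8(a), but its subterm $x\wedge x$ has label $P_x+1>1$. So $x\wedge x$ is not LDM-monotone, and $x\wedge x=x$ does not contradict Theorem 1.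

## Ping-pong, and the first letters of $\mathrm{ev}(t^-)$

Corollary 8(b) compares two terms below the same $C_N(X)$. In Theorem 1 the terms may lie below $C_r(X)$ and $C_s(Y)$ with different sequences $X,Y$, and then an action built for $X$ says nothing about $t'$. What both sides share is the reduced word of $\mathrm{ev}(t^-)=\mathrm{ev}(t'^-)$. So we read off from this word an initial piece of $X$.

For a term $t$ with rightmost variable $x_j$, write uniquely $\mathrm{ev}(t^-)=h\,x_j^{\,l}$ with $l\in\mathbb Z$ and $h$ a reduced word not ending in $x_j^{\pm1}$. Then $hx_j^l$ is reduced, so the reduced word of $\mathrm{ev}(t^-)$ begins with $h$. Also $\mathrm{ev}(t)=\mathrm{ev}(t^-)\,x_j\,\mathrm{ev}(t^-)^{-1}=hx_jh^{-1}$, a reduced word. Since $x_j$ fixes $P_j$, (6) gives $p_t\in h(P_j)+\mathbb Z$.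

For example, (4) shows that for $t=u_{2M}$ the word $h$ is $(x_1x_2)^M$, and for $t=u_{2M+1}$ it is $(x_1x_2)^Mx_1$. So for $n\ge1$, where $C_1\sqsubset u_n$, the word $h$ begins with $x_1$; for $n\ge2$, where $C_2=u_1\sqsubset u_n$, it begins with $x_1x_2$. The lemma says that this is general.

**Lemma 9.** Let $[t]\sqsubseteq C_N(X)$, $m+1\le N$ and $C_{m+1}(X)\sqsubset[t]$. Then $h$, and hence the reduced word of $\mathrm{ev}(t^-)$, begins with $x_1x_2\cdots x_{m+1}$.

*Proof.* Put $I_i^+=(P_i,\beta_i)+\mathbb Z$ and $I_i^-=[\alpha_i,P_i)+\mathbb Z$. By (8) the sets $[\alpha_i,\beta_i)+\mathbb Z$ ($1\le i\le N$) are pairwise disjoint. Each of them is the disjoint union of $I_i^-$, $P_i+\mathbb Z$ and $I_i^+$.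

**Step 1: the position of $h(P_j)$ reveals the first letter of $h$.** We claim:

(∗) Let $h$ be reduced and not ending in $x_j^{\pm1}$. If $h$ is nonempty with first letter $x_i^{\varepsilon}$, then $h(P_j)\in I_i^{\varepsilon}$. If $h$ is empty, then $h(P_j)=P_j$.

First, $x_i$ maps the complement of $[\alpha_i,P_i]+\mathbb Z$ into $I_i^+$: modulo $\mathbb Z$ this complement is $(P_i-1,\alpha_i)$, and (9) applies. Likewise $x_i^{-1}$ maps the complement of $[P_i,\beta_i)+\mathbb Z$ into $I_i^-$: modulo $\mathbb Z$ this complement is $[\beta_i-1,P_i)$, and again (9) applies. Now we use induction on the length of $h$, applying letters from the right. If the last letter of $h$ is $x_i^{\pm1}$, then $i\ne j$. Hence $P_j\in[\alpha_j,\beta_j)$ is outside $[\alpha_i,\beta_i)+\mathbb Z$, so it is in the required complement. Next, suppose the current point is in $I_i^{\varepsilon}$ and the next letter to apply is $x_{i'}^{\varepsilon'}$. If $i'\ne i$, the point is outside $[\alpha_{i'},\beta_{i'})+\mathbb Z$, hence in the required complement. If $i'=i$, then $\varepsilon'=\varepsilon$ because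 $h$ is reduced; and $I_i^+$ is disjoint from $[\alpha_i,P_i]+\mathbb Z$, while $I_i^-$ is disjoint from $[P_i,\beta_i)+\mathbb Z$. This proves (∗).

**Step 2: reading several letters.** Put $q_i=p_{x_i\wedge\cdots\wedge x_{m+1}}$ for $1\le i\le m+1$; by Lemma 7, $q_i\in[P_i,\beta_i)$. Put $\alpha_0=1$. We prove by descending induction on $i$, from $m+1$ to $1$:

$(S_i)$ If $q\in(q_i,\alpha_{i-1})$ and $q\in h(P_j)+\mathbb Z$ with $h$ reduced and not ending in $x_j^{\pm1}$, then $h$ begins with $x_ix_{i+1}\cdots x_{m+1}$.

By (∗), $q$ lies in $\bigcup_l\big([\alpha_l,\beta_l)+\mathbb Z\big)$. We have $P_i\le q_i<q<\alpha_{i-1}\le1$, and by (8) the only part of this union in $(P_i,\alpha_{i-1})$ is $(P_i,\beta_i)$. So $q\in(P_i,\beta_i)$. Therefore $q$ lies in $I_i^+$, and by disjointness in no $P_l+\mathbb Z$, in no $I_l^-$, and in no $I_l^+$ with $l\ne i$. By (∗), $h$ is nonempty and its first letter is $x_i$. If $i=m+1$, we are done.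

Otherwise write $h=x_ih'$ and put $q'=x_i^{-1}(q-1)$. Since $q-1\in(P_i-1,\beta_i-1)$, (9) gives $q'<\alpha_i$. Since $q-1>q_i-1=x_i(q_{i+1})$ by (5), we get $q'>q_{i+1}$. So $q'\in(q_{i+1},\alpha_i)$. Also $q'\in h'(P_j)+\mathbb Z$, and $h'$ is reduced and does not end in $x_j^{\pm1}$. By $(S_{i+1})$, $h'$ begins with $x_{i+1}\cdots x_{m+1}$, and $(S_i)$ follows.

**Step 3: application to $p_t$.** We have $q_1=p_{C_{m+1}(X)}$, and $C_{m+1}(X)\sqsubseteq C_N(X)$ by Lemma 3(a). By Corollary 8(a) and $C_{m+1}(X)\sqsubset[t]$, we get $q_1<p_t<1=\alpha_0$. Since $p_t\in h(P_j)+\mathbb Z$, $(S_1)$ applies to $q=p_t$. $\square$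

## Two sequences of variables: the proof of Theorem 1

(1)⇒(2): groups with conjugation are LD-monoids.

(3)⇒(1): in the first case this is Lemma 1. In the second case Lemma 1 gives $t^-=_{LDM}x_1\cdots x_m=_{LDM}t'^-$.

(2)⇒(3): let $\mathrm{ev}(t^-)=\mathrm{ev}(t'^-)$, with $[t]\sqsubseteq C_r(X)$ and $[t']\sqsubseteq C_s(Y)$, where $X=(x_1,\dots,x_r)$ and $Y=(y_1,\dots,y_s)$ each consist of distinct variables.

**Case 1: one of $X,Y$ is a prefix of the other.** Here the two terms lie below a common $C_N$. Let $Z$ be the longer sequence and $N$ its length. By Lemma 3(a), $[t],[t']\sqsubseteq C_N(Z)$, and Corollary 8(b) gives $t=_{LD}t'$.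

**Case 2: neither is a prefix of the other.** Then there is $m$ with $m+1\le\min(r,s)$, $x_i=y_i$ for $i\le m$, and $x_{m+1}\ne y_{m+1}$.

**Case 2a: $[t]\sqsubset C_{m+1}(X)$ or $[t']\sqsubset C_{m+1}(Y)$.** In this case one of the terms does not see the disagreement, and can be moved below the other sequence. Say $[t]\sqsubset C_{m+1}(X)$. By Lemma 3(b), $x_{m+1}$ does not occur in $t$. Consider the endomorphism of $\Lambda$ sending $x_{m+1}$ to $y_{m+1}$ and fixing the other variables. It preserves $\sqsubset$, fixes $[t]$, and sends $C_{m+1}(X)=x_1\wedge\cdots\wedge x_m\wedge x_{m+1}$ to $x_1\wedge\cdots\wedge x_m\wedge y_{m+1}=C_{m+1}(Y)$. So $[t]\sqsubset C_{m+1}(Y)\sqsubseteq C_s(Y)$. Now $[t],[t']\sqsubseteq C_s(Y)$, and Corollary 8(b) gives $t=_{LD}t'$. The case $[t']\sqsubset C_{m+1}(Y)$ is symmetric.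

**Case 2b: neither of these holds.** Now both words must show the letter at which the sequences disagree, unless the terms are as short as possible. Since $[t]$ and $C_{m+1}(X)$ are both $\sqsubseteq C_r(X)$, Lemma 2 gives $C_{m+1}(X)\sqsubseteq[t]$; likewise $C_{m+1}(Y)\sqsubseteq[t']$. If $[t]=C_{m+1}(X)$, then $\mathrm{ev}(t^-)=x_1\cdots x_m$ by Lemma 1. If $C_{m+1}(X)\sqsubset[t]$, then by Lemma 9 the reduced word of $\mathrm{ev}(t^-)$ begins with $x_1\cdots x_mx_{m+1}$. In the same way, $\mathrm{ev}(t'^-)$ either equals $x_1\cdots x_m$, when $[t']=C_{m+1}(Y)$, or its reduced word begins with $x_1\cdots x_my_{m+1}$. These are the same reduced word. It cannot have length $m$ and also length greater than $m$, and its letter number $m+1$ cannot be both $x_{m+1}$ and $y_{m+1}$. So both equal $x_1\cdots x_m$, and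
$$t=_{LD}x_1\wedge\cdots\wedge x_m\wedge x_{m+1},\qquad t'=_{LD}x_1\wedge\cdots\wedge x_m\wedge y_{m+1}.$$
Here $y_{m+1}$ differs from $x_1=y_1,\dots,x_m=y_m$ and from $x_{m+1}$. This is the second alternative of (3). $\blacksquare$

## The (LD) version, smaller classes of groups, and the order of the labels

**Theorem 2.** If $t,t'$ are LD-monotone and $t=t'$ holds in all groups with conjugation, then $t=_{LD}t'$.

*Proof.* Now $\mathrm{ev}(t)=\mathrm{ev}(t')$.

**Step 1: terms below a common $C_N(Z)$.** Here fixed points alone suffice. Suppose $[t],[t']\sqsubseteq C_N(Z)$ for some sequence $Z$, and $[t]\sqsubset[t']$. By Corollary 8(a) and Lemma 4, $p_t<p_{t'}$, both in $(0,1)$. Let $x_j$ be the rightmost variable of $t$ and $w=\mathrm{ev}(t^-)$. Then $\mathrm{ev}(t)=wx_jw^{-1}$ has fixed-point set $w(P_j+\mathbb Z)=p_t+\mathbb Z$ by (6), since $x_j$ fixes exactly $P_j+\mathbb Z$. Likewise $\mathrm{ev}(t')$ has fixed-point set $p_{t'}+\mathbb Z$. These two sets are different, a contradiction. With Lemma 2, $t=_{LD}t'$ whenever $[t],[t']\sqsubseteq C_N(Z)$.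

**Step 2: different sequences.** Take $X,Y$ and the cases as in the proof of Theorem 1. In Cases 1 and 2a the terms lie below a common $C_N(Z)$ and Step 1 applies. In Case 2b, recall that $\mathrm{ev}(t)=hx_jh^{-1}$ is a reduced word; its middle letter and first half determine the pair $(h,x_j)$. If $[t]=C_{m+1}(X)$, then Lemma 1 gives $(h,x_j)=(x_1\cdots x_m,x_{m+1})$; otherwise $h$ begins with $x_1\cdots x_{m+1}$ by Lemma 9. For $t'$ the pair is $(x_1\cdots x_m,y_{m+1})$, or its $h$ begins with $x_1\cdots x_my_{m+1}$. Since $x_{m+1}\neq y_{m+1}$, no possibility for $t$ agrees with one for $t'$: if both words $h$ have length $m$, the second entries differ; if exactly one has length $m$, the lengths differ; if neither does, the letters in position $m+1$ differ. So Case 2b does not occur. $\square$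

**Theorem 3.** Let $\mathcal K$ be a class of groups satisfying no nontrivial group law (for example a single group containing a nonabelian free subgroup, or all finite $p$-groups for a fixed prime $p$). Every LDM-monotone identity that holds in all groups of $\mathcal K$ is a consequence of (LDM). Every LD-monotone identity that holds under conjugation in all groups of $\mathcal K$ is a consequence of (LD).

Here an identity is LD-monotone if both of its sides are LD-monotone terms.

*Proof.* The identity $u=v$ says that $\mathrm{ev}(u)\mathrm{ev}(v)^{-1}$ is a law of $\mathcal K$. So this element is trivial, $\mathrm{ev}(u)=\mathrm{ev}(v)$, and Theorems 1 and 2 apply. As to the examples: a nonabelian free group contains free subgroups of every finite rank, so a nontrivial word takes a nontrivial value in it. For finite $p$-groups recall that free groups are residually finite-$p$ (Iwasawa), so a nontrivial word is nontrivial in some finite $p$-group. $\square$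

**Theorem 4.** For $[t],[t']\sqsubseteq C_N(X)$ and the action constructed before Lemma 7: $[t]\sqsubset[t']\iff p_t<p_{t'}$, and $[t]=[t']\iff p_t=p_{t'}$.

*Proof.* By Corollary 8(a), $[t]\sqsubset[t']$ gives $p_t<p_{t'}$ and $[t']\sqsubset[t]$ gives $p_{t'}<p_t$. By Lemma 5, $[t]=[t']$ gives $p_t=p_{t'}$. By Lemma 2 one of the three relations holds, and since the three conclusions exclude each other, the converses follow. $\square$

**Theorem 5.** For any action as in (A) and any admissible term $c$: if $t,t'$ satisfy $[t],[t']\sqsubseteq[c]$ and $t^-=t'^-$ holds in all groups, then $t=_{LD}t'$.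

*Proof.* The terms $t,t'$ are left subterms of terms LD-equal to $c$. Those are over $X$ and admissible by Lemma 5, so $t,t'$ are over $X$ and admissible. If $t\ne_{LD}t'$, then by Lemma 2 we may assume $[t]\sqsubset[t']$. Choose $s=_{LD}t'$ with $t$ as a proper left subterm. By Lemma 5, $s$ is admissible, and by Lemma 1, $\mathrm{ev}(s^-)=\mathrm{ev}(t'^-)=\mathrm{ev}(t^-)$. This contradicts Lemma 6. $\square$

## Central powers, and an identity outside the monotone terms

**The class of groups in Theorem 3.** Suppose that for some $M\ge1$ all $M$-th powers are central in all groups of $\mathcal K$. For example, $\mathcal K$ is one finite group, with $M$ its order, or $\mathcal K$ is all abelian groups, with $M=1$. Then the conclusion of Theorem 3 fails. We saw with (2) that $u_{2M}=(u_{2M}\wedge x_1)^-$ and $x_1=(x_1\wedge x_2)^-$ are LDM-monotone. By (4), $u_{2M}=g^Mx_1g^{-M}$ with $g=x_1x_2$, so $u_{2M}=x_1$ holds in $\mathcal K$. It fails in $F$, where $\mathrm{ev}(u_{2M})$ has length $4M+1$, so it is not a consequence of (LDM). Since $u_{2M}$ and $x_1$ are also LD-monotone by (3),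 the same identity shows that the statement about (LD) fails for $\mathcal K$ too.

**Monotonicity in Theorem 2.** It cannot be dropped, as $x\wedge x=x$ already shows: the two-element example at the start satisfies (LD). Another example is the identity of Drápal–Kepka–Musílek,
$$(x\wedge y)\wedge((y\wedge x)\wedge z)=((x\wedge y)\wedge y)\wedge(x\wedge z).$$
It holds in all groups. The left side is the conjugate of $z$ by $xyx^{-1}\cdot yxy^{-1}$. The right side is the conjugate of $z$ by $(xyx^{-1})\,y\,(xyx^{-1})^{-1}\cdot x=xyx^{-1}yxy^{-1}x^{-1}x=xyx^{-1}yxy^{-1}$.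

To see that it does not follow from (LD), use the 4-element Laver table. For $a\in\{1,2,3,4\}$ let $f_a$ be the map $z\mapsto a\wedge z$, listed by its values at $1,2,3,4$:
$$f_1=(2,4,2,4),\qquad f_2=(3,4,3,4),\qquad f_3=(4,4,4,4),\qquad f_4=(1,2,3,4).$$
The law (LD) says $f_a\circ f_b=f_{f_a(b)}\circ f_a$ for all $a,b$. For $a=4$ both sides are $f_b$. For $a=3$ both sides are constantly $4$, since every $f_b$ fixes $4$, and $f_3(b)=4$. For $a=2$: if $b$ is $1$ or $3$, then $f_2(b)=3$ and $f_3f_2$ is constantly $4$, as are $f_2f_1$ and $f_2f_3$; if $b$ is $2$ or $4$, then $f_2(b)=4$ and $f_4f_2=f_2=f_2f_2=f_2f_4$. For $a=1$: if $b$ is $1$ or $3$, then $f_1(b)=2$ and $f_2f_1$ is constantly $4$, as are $f_1f_1$ and $f_1f_3$; if $b$ is $2$ or $4$, then $f_1(b)=4$ and $f_4f_1=f_1=f_1f_2=f_1f_4$. So this is an LD-system. With $x=y=z=1$, the left side is $2\wedge(2\wedge1)=2\wedge3=3$ and the right side is $(2\wedge1)\wedge2=3\wedge2=4$. The identity fails in an LD-system, so it is not a consequence of (LD).
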